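# Balanced sums in Bohr topologies: $(\mathbb V_4^\omega)^\#$ is not homeomorphic to $(\mathbb V_2^\omega\times\mathbb V_4^\omega)^\#$

## 1. Weighted sums that return to a point

Take an abelian group $H$ of finite exponent, a point $x\in H$, a sequence $(r_i)_{i\in\omega}$ in $H$, and fixed integers $a_1,\dots,a_n$. The object we work with all through is the family of points
$$x+a_1r_{i_1}+a_2r_{i_2}+\dots+a_nr_{i_n},\qquad i_1<i_2<\dots<i_n,$$
in the case where the weights $a_k$ add up to $0$ modulo the exponent of $H$. We shall see in a moment that such sums come back to every neighborhood of $x$, and do so in a way controlled by finite colorings of the index set. They serve to test continuous maps. If $F$ is any continuous map defined on $H$, with no algebraic property assumed, its values on these sums turn out to behave, on an infinite set of indices, almost as if $F$ were a homomorphism. That lets us carry a purely algebraic argument about homomorphisms over to homeomorphisms, and so tell two topological spaces apart.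

Here are the precise terms. All groups are abelian. Write $\mathbb T=\mathbb R/\mathbb Z$ additively, and $\mathbb T[m]=\{t\in\mathbb T: mt=0\}$, a cyclic group of order $m$.

**Definition (Bohr topology).** For a discrete abelian group $G$, a character is a homomorphism $\varphi:G\to\mathbb T$. The Bohr topology on $G$ is the coarsest topology that makes all characters continuous, and $G^\#$ is $G$ with this topology.

**Definition (bounded group).** A group is bounded if it is abelian of finite exponent. Its exponent $\exp G$ is the least $m\ge1$ with $mG=0$.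

If $B$ is bounded, every character of $B$ takes its values in the finite, hence discrete, set $\mathbb T[\exp B]$. So the sets
$$\{y\in B:\varphi_l(y)=\varphi_l(x)\text{ for }l\le m\},\qquad \varphi_1,\dots,\varphi_m\text{ characters of }B,$$
form a neighborhood base at $x$ in $B^\#$. In particular the basic neighborhoods of $0$ are subgroups of finite index. Homomorphisms and translations are Bohr-continuous, since composing a character with a homomorphism gives a character, and composing it with a translation changes it by a constant.

We use these textbook facts: characters extend from a subgroup to the whole group; characters separate points; a finite abelian group $\Delta$ has exactly $|\Delta|$ characters; a finitely generated bounded group is finite. Extension of characters shows that for a subgroup $H\le G$ the topology of $H^\#$ is the one inherited from $G^\#$. Characters of $G/H$ separate points, so $H$ is an intersection of kernels of characters of $G$ and is closed in $G^\#$.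

For $m\ge2$, $\mathbb V_m^\omega$ is the direct sum of countably many copies of $\mathbb Z_m$. As an example, take $\mathbb V_2^\omega$ with basis $(e_i)_{i\in\omega}$. The sequence $(e_i)$ does not accumulate at $0$: the character with $\chi(e_i)=\frac12$ for all $i$ keeps every $e_i$ away from $0$. The sums $e_i+e_j$, with weights $(1,1)$, do accumulate at $0$: given $\varphi_1,\dots,\varphi_m$, color $i$ by $(\varphi_1(e_i),\dots,\varphi_m(e_i))$. There are finitely many colors, so two indices $i<j$ share a color, and then $\varphi_l(e_i+e_j)=2\varphi_l(e_i)=0$ for all $l$.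

The general form of this remark allows the weights to be grouped.

**Definition (balanced partition).** Given integers $a_1,\dots,a_n$, a partition $P$ of $\{1,\dots,n\}$ is $m$-balanced if $\sum_{k\in\beta}a_k\equiv0\pmod m$ for every block $\beta\in P$.

For weights $(1,1,1,1)$, each of the three partitions into two pairs is $2$-balanced, but only the one-block partition is $4$-balanced. For weights $(2,2,2,2,1,1,1,1)$ the partition $\{1,5,6\},\{2,7,8\},\{3,4\}$ is $4$-balanced: the block sums are $2+1+1$, $2+1+1$, $2+2$.

For $A\subseteq\omega$, $[A]^n$ denotes the set of $n$-element subsets of $A$, identified with increasing $n$-tuples. For finite sets, $x<y$ means $\max x<\min y$.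

**Lemma 1 (coloring principle).** Let $H,B$ be bounded, $F:H^\#\to B^\#$ continuous, $x\in H$, $(r_i)_{i\in A}$ a family in $H$, $a_1,\dots,a_n$ integers, $P$ an $\exp(H)$-balanced partition of $\{1,\dots,n\}$, and $\chi$ a character of $B$. Then there is a coloring $\kappa$ of $A$ with finitely many colors such that
$$\chi\Big(F\Big(x+\sum_k a_kr_{i_k}\Big)\Big)=\chi(F(x))$$
for all $i_1<\dots<i_n$ in $A$ with $\kappa(i_k)=\kappa(i_l)$ whenever $k,l$ lie in the same block of $P$.

**Proof.** The map $\chi\circ F$ is continuous with values in a finite discrete set, so $\{y:\chi(F(y))=\chi(F(x))\}$ is a neighborhood of $x$. It contains $\{y:\varphi_l(y)=\varphi_l(x),\ l\le m\}$ for some characters $\varphi_1,\dots,\varphi_m$ of $H$. Put $\kappa(i)=(\varphi_1(r_i),\dots,\varphi_m(r_i))$, which takes finitely many values. If the indices belonging to a block $\beta$ have the same color and $k_0\in\beta$, then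
$$\varphi_l\Big(\sum_{k\in\beta}a_kr_{i_k}\Big)=\Big(\sum_{k\in\beta}a_k\Big)\varphi_l(r_{i_{k_0}})=0,$$
because $\exp(H)$ divides $\sum_{k\in\beta}a_k$. Summing over blocks, $x+\sum_ka_kr_{i_k}$ has the same values under $\varphi_1,\dots,\varphi_m$ as $x$. $\square$

Note that balance is measured by the exponent of the *domain* $H$, while the values of $F$ live in the *target* $B$. The main proof exploits the difference between these two exponents.

## 2. Two groups, each a subgroup of the other

Let $G=\mathbb V_4^\omega$ and $K=\mathbb V_2^\omega\times\mathbb V_4^\omega$. Clearly $G$ embeds in $K$. Also $\mathbb V_2^\omega\cong2\mathbb V_4^\omega\le\mathbb V_4^\omega$, and $\mathbb V_4^\omega\times\mathbb V_4^\omega\cong\mathbb V_4^\omega$, so $K$ embeds in $G$. Hence each of $G^\#,K^\#$ is homeomorphic to a (closed) subspace of the other. The question, from "Chromatic Numbers and Bohr Topologies" (https://web.math.wisc.edu/logic/kunen/crom.pdf), is whether $G^\#$ and $K^\#$ are homeomorphic as topological spaces. We prove that they are not.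

The first thing to try is to make them homeomorphic by a Cantor–Bernstein argument. Let $f:G\to K$ and $g:K\to G$ be injective homomorphisms. The usual bijection $G\to K$ is $f$ on $A=\bigcup_{n\ge0}(gf)^n(G\setminus g(K))$ and $g^{-1}$ on $A'=G\setminus A\subseteq g(K)$. Its pieces are continuous, and it would be continuous if $A'$ were clopen. That never happens. First, $g(K)$ has infinite index in $G$: otherwise $2g(K)$ would have finite index in $2G$. But $2G=G[2]$ (elements killed by $2$), so $G[2]/2g(K)$ would be finite, while it contains $g(K[2])/g(2K)\cong K[2]/2K\cong\mathbb V_2^\omega$. Second, a subgroup with nonempty interior contains some $y+N$ with $N$ a basic neighborhood of $0$; then it contains $y$, hence $N$, and so has finite index. Thus $g(K)$, and with it $A'$, has empty interior. Finally $A'\ne\emptyset$, because $0\in A'$: if $(gf)^n(z)=0$ then $z=0\in g(K)$. So $A$ is dense and not closed, and nothing makes the glued map continuous at points of $A'$.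

What distinguishes the groups algebraically is that in $G$ every element of order $2$ is divisible by $2$, and in $K$ this is false. This can be phrased with maps. Let $V=\mathbb V_2^\omega$. There are homomorphisms $V\to K\to V$ (inclusion, projection) with composition the identity. There are no homomorphisms $h:V\to G$ and $F:G\to V$ with $F\circ h=\mathrm{id}$: the element $h(e_i)$ is killed by $2$, so $h(e_i)=2\rho_i$ for some $\rho_i\in G$, and $F(h(e_i))=2F(\rho_i)=0\neq e_i$. We shall prove this for *continuous maps* in place of homomorphisms.

**Definition (retract).** A subspace $Y\subseteq X$ is a retract of $X$ if there is a continuous $\rho:X\to Y$ with $\rho|_Y=\mathrm{id}$.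

A space $Z$ is homeomorphic to a retract of $X$ if and only if there are continuous $h:Z\to X$, $F:X\to Z$ with $F\circ h=\mathrm{id}$. Given a retract $Y$ and a homeomorphism $\eta:Z\to Y$, take $h=\eta$ and $F=\eta^{-1}\circ\rho$. Conversely, $h$ is a homeomorphism onto $h(Z)$ with inverse $F|_{h(Z)}$, and $h\circ F$ is a retraction onto $h(Z)$. For instance, a direct summand $V$ of $G=V\oplus W$ gives a retract $V^\#$ of $G^\#$, by the projection. So having a retract homeomorphic to $(\mathbb V_q^\omega)^\#$ is a topological property, and these are the results.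

**Theorem 1.** There are no continuous maps $h:(\mathbb V_2^\omega)^\#\to(\mathbb V_4^\omega)^\#$ and $F:(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$ with $F\circ h=\mathrm{id}$. Consequently $(\mathbb V_4^\omega)^\#\not\cong(\mathbb V_2^\omega\times\mathbb V_4^\omega)^\#$.

By Prüfer's theorem a bounded group is a direct sum of cyclic groups of prime power order. The number of summands $\mathbb Z_{p^k}$ is an invariant, $f_{p,k}(G)=\dim_{\mathbb F_p}(p^{k-1}G)[p]/(p^kG)[p]$. Let $Q(G)$ be the set of prime powers $q=p^k$ with $f_{p,k}(G)$ infinite. For example $Q(\mathbb V_4^\omega\times\mathbb Z_2)=\{4\}$ and $Q(\mathbb V_2^\omega\times\mathbb V_4^\omega)=\{2,4\}$.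

**Theorem 2.** Let $G$ be bounded and $q=p^k$ a prime power. Then $(\mathbb V_q^\omega)^\#$ is homeomorphic to a retract of $G^\#$ if and only if $q\in Q(G)$, i.e. if and only if $\mathbb V_q^\omega$ is isomorphic to a direct summand of $G$. In particular, if $G,H$ are bounded groups of any cardinality with $G^\#\cong H^\#$, then $Q(G)=Q(H)$.

**Theorem 3.** For countably infinite bounded abelian groups $G,H$ the following are equivalent: (i) $G^\#\cong H^\#$; (ii) $Q(G)=Q(H)$; (iii) $G,H$ have isomorphic subgroups of finite index.

## 3. Random characters against the array $e_i+e_j\mapsto\varepsilon_{ij}$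

Given a continuous $F:H^\#\to B^\#$ with $F(0)=0$ and weights with $\sum a_k\equiv0\pmod{\exp H}$, consider the array
$$f(i_1,\dots,i_n)=F\Big(\sum_ka_kr_{i_k}\Big).$$
If $F$ is a homomorphism, then $f(i_1,\dots,i_n)=\sum_kF(a_kr_{i_k})$ is a sum of one-variable functions. The main lemma will say that every continuous $F$ gives such an array after passing to an infinite set of indices.

Passing to a subset is necessary. Let $c\in B$ have order $2$, let $\varphi_1,\varphi_2$ be characters of $\mathbb V_2^\omega$, and let $F(x)=c$ if $\varphi_1(x)=\varphi_2(x)=\frac12$ and $F(x)=0$ otherwise. This is continuous with $F(0)=0$. Suppose that $i<i'<j<j'$ are such that the pairs $(\varphi_1,\varphi_2)$ at $e_i,e_{i'},e_j,e_{j'}$ are $(\frac12,0),(0,0),(0,\frac12),(0,0)$. With $f(i,j)=F(e_i+e_j)$ we get $f(i,j)-f(i',j)-f(i,j')+f(i',j')=c-0-0+0\neq0$. For an array $g_1(i)+g_2(j)$ this alternating sum is $0$. On an infinite set where both $\varphi_1(e_i)$ and $\varphi_2(e_i)$ are constant, $f=0$.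

A sensible first approach to the general lemma is to treat characters $\chi$ of $B$ one after another. For one $\chi$, Lemma 1 gives an infinite set (a color class) on which $\chi\circ f=0$. For countably many characters one can diagonalize. This stops because an infinite $B$ has uncountably many characters, and no infinite $A$ serves them all. Take $F=\mathrm{id}$ on $\mathbb V_2^\omega$ and $f(i,j)=e_i+e_j$: for any infinite $A$, a character that is $\frac12$ at exactly one $e_i$ with $i\in A$ does not vanish on $f$. A countable separating family is not enough either. Consider the array $f(i,j)=\varepsilon_{ij}$ for $i<j$, where $(\varepsilon_{ij})_{i<j}$ is a basis of $B\cong\mathbb V_2^\omega$. Each coordinate character vanishes on $f$ at all but one pair, yet $f$ is as far from splitting as possible.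

Could this last $f$ come from a continuous $F$ with $F(0)=0$, $F(e_i+e_j)=\varepsilon_{ij}$? No: take $\chi(\varepsilon_{ij})=\frac12$ for all $i<j$. Lemma 1 gives a finite coloring for which $\chi(\varepsilon_{ij})=0$ on each monochromatic pair, and monochromatic pairs exist. But this uses that the values of $f$ are independent, so that we can prescribe $\chi$. In general the values of $f$ satisfy relations and no good $\chi$ is visible. So we choose $\chi$ at random, and look first at the toy case.

A character of $B$ is a graph on $\omega$: join $i,j$ when $\chi(\varepsilon_{ij})=\frac12$. Under Haar measure on the dual of $B$, edges are independent with probability $\frac12$. Lemma 1 says every such graph has a proper coloring with finitely many colors. Let $C_N$ be the set of $\chi$ whose graph is $N$-colorable. For $\chi\in C_N$ some color class inside $\{1,\dots,M\}$ has at least $s=\lceil M/N\rceil$ elements, and it spans no edge. There are at most $2^M$ sets of size $s$, and each spans no edge with probability $2^{-s(s-1)/2}$. So the measure of $C_N$ is at most $2^M2^{-s(s-1)/2}$, which tends to $0$ as $M\to\infty$.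 Thus every $C_N$ has measure $0$, although $\bigcup_NC_N$ is everything: a contradiction again. This argument needs only that the values of $f$ on a set of $s$ indices generate a group of size at least $2^{s(s-1)/2}$. Such weak independence can be arranged for any array that fails to split, and this is how the next proof goes.

## 4. Values along balanced sums split into one-variable functions

**Lemma 2.** Let $H,B$ be bounded, $F:H^\#\to B^\#$ continuous with $F(0)=0$, $(r_i)_{i\in A_0}$ a family in $H$ with $A_0\subseteq\omega$ infinite, and $a_1,\dots,a_n\in\mathbb Z$ with $\sum a_k\equiv0\pmod{\exp H}$. Then there are an infinite $A\subseteq A_0$ and functions $g_k:A\to B$ with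
$$F\Big(\sum_ka_kr_{i_k}\Big)=\sum_kg_k(i_k)\qquad\text{for all }i_1<\dots<i_n\text{ in }A.\tag{1}$$

Put $f(i_1,\dots,i_n)=F(\sum_ka_kr_{i_k})$. For $n=1$ there is nothing to prove, so let $n\ge2$. For $1\le c<n$ and $d=n-c$, say that a function $\phi:[A]^n\to B$ *splits at $c$* on $A$ if there are functions $\alpha,\beta$ with $\phi(x,y)=\alpha(x)+\beta(y)$ for all $x\in[A]^c$, $y\in[A]^d$ with $x<y$. This passes to infinite subsets of $A$.

**Step 1: reduction to splitting at one place.** We show that it suffices to prove the following.

**Claim.** Let $1\le c<n$. Every infinite $A'\subseteq A_0$ has an infinite subset $A$ on which $f$ splits at $c$.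

Apply the Claim for $c=1,\dots,n-1$ in turn. We get an infinite $A$ on which $f$ splits at every $c$. It remains to see, by induction on $n$, that a function $\phi:[A]^n\to B$ which splits at every $1\le c<n$ has the form $\sum_kg_k(i_k)$ after deleting finitely many elements of $A$. For $n=1$ this is trivial. For $n\ge2$, splitting at $1$ gives $\phi(i_1,y)=\alpha(i_1)+\beta(y)$. Let $i_0=\min A$. On $A\setminus\{i_0\}$ we have $\beta(y)=\phi(i_0,y)-\alpha(i_0)$. Let $1\le c<n-1$. Since $\phi$ splits at $c+1$, say as $\alpha'+\beta'$, we have for $y=(y',y'')$ with $|y'|=c$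
$$\beta(y',y'')=\big(\alpha'(i_0,y')-\alpha(i_0)\big)+\beta'(y''),$$
so $\beta$, a function of $n-1$ variables, splits at $c$ on $A\setminus\{i_0\}$. By induction $\beta(i_2,\dots,i_n)=\sum_{k\ge2}g_k(i_k)$ after deleting finitely many elements. Put $g_1=\alpha$.

**Step 2: a dichotomy.** From here on $c$, $d=n-c$ and $A'$ are fixed, and we prove the Claim. This step makes failure of splitting uniform. For $x<x'<y<y'$ with $x,x'\in[A']^c$ and $y,y'\in[A']^d$ let
$$D(x,x',y,y')=f(x,y)-f(x',y)-f(x,y')+f(x',y').$$
A $2n$-element subset of $A'$ determines such a quadruple, by cutting it into consecutive pieces of sizes $c,c,d,d$. By Ramsey's theorem there is an infinite $A\subseteq A'$ such that either $D=0$ for all quadruples in $A$ or $D\ne0$ for all quadruples in $A$.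

**Step 3: if $D=0$ throughout, $f$ splits.** Let $x<x'$ be in $[A]^c$. The value $f(x,y)-f(x',y)$ is the same for all $y\in[A]^d$ with $y>x'$: given two such $y$, take a third one $y''$ beyond both, and compare each with $y''$ using $D=0$. Let $x_0$ consist of the first $c$ elements of $A$. For $x\in[A\setminus x_0]^c$ the value $\alpha(x):=f(x,y)-f(x_0,y)$ therefore does not depend on $y>x$. So $f(x,y)=\alpha(x)+f(x_0,y)$ on $A\setminus x_0$, which is a splitting at $c$.

In the remaining steps we assume $D\ne0$ throughout $A$ and derive a contradiction.

**Step 4: one number of colors for half of all characters.** Let $B_0\le B$ be the subgroup generated by the values of $f$ on $[A]^n$, $\Gamma$ its group of characters, compact as a closed subset of $\mathbb T^{B_0}$, and $\mu$ the normalized Haar measure of $\Gamma$. For a finite subgroup $\Delta\le B_0$ the restriction map from $\Gamma$ to the characters of $\Delta$ is onto. So its kernel has $|\Delta|$ cosets, all of the same measure, and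
$$\mu\{\chi\in\Gamma:\chi|_\Delta=0\}=\frac1{|\Delta|}.\tag{2}$$

For $N\ge1$ let $C_N\subseteq\Gamma$ be the set of $\chi$ for which there is $\kappa:A\to\{1,\dots,N\}$ such that $\chi(f(i))=0$ for every $\kappa$-monochromatic $i\in[A]^n$. To see that $C_N$ is closed, let $C_{N,W}$ be defined in the same way with a finite set $W\subseteq A$ in place of $A$. Membership in $C_{N,W}$ depends only on the finitely many values $\chi(f(i))$, $i\in[W]^n$. Each is a continuous function of $\chi$ with values in a finite set, so $C_{N,W}$ is clopen. Clearly $C_N\subseteq\bigcap_WC_{N,W}$. Conversely, if $\chi$ lies in this intersection, the sets of $\kappa\in\{1,\dots,N\}^A$ that satisfy the condition on $W$ are closed and nonempty, and they shrink as $W$ grows. By compactness of $\{1,\dots,N\}^A$ they have a common element, so $\chi\in C_N$.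

Next, $\bigcup_NC_N=\Gamma$. Indeed $\chi\in\Gamma$ extends to a character of $B$. Lemma 1 with $x=0$ and the one-block partition, which is $\exp(H)$-balanced by hypothesis, gives a finite coloring with $\chi(f(i))=\chi(F(0))=0$ for monochromatic $i$. Since $C_N$ increases with $N$, we can fix $N$ with $\mu(C_N)\ge\frac12$. Let $R=nN$.

**Step 5: recording the behavior of $f(x,\cdot)$ at infinity.** We want independence among values of $f$. A coloring may choose its monochromatic sets as it likes, so we work with blocks of indices, each large enough to contain a monochromatic $n$-set, and ask for independence whatever $n$-subset of a block is chosen. Cut $A$ into consecutive blocks $X_0<X_1<\cdots$ of $R$ elements each. For $\pi\in[\{1,\dots,R\}]^d$ let $X_v[\pi]$ be the $d$-subset of $X_v$ in the positions $\pi$.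

The condition $D\neq0$ says that differences $f(x,\cdot)-f(x',\cdot)$ are not constant, so we record $f(x,\cdot)$ modulo constants. Fix a nonprincipal ultrafilter $p$ on $\omega$. The sequences in $B_0^\omega$ that are constant on a set belonging to $p$ form a subgroup, because $p$ is closed under intersection. Let $Q$ be the quotient of $B_0^\omega$ by it; $Q$ is bounded, with exponent dividing $\exp B_0$. For $x\in[X_u]^c$ let $\theta_\pi(x)\in Q$ be the class of $v\mapsto f(x,X_v[\pi])$ for $v>u$, with value $0$ for $v\le u$. Finitely many terms do not affect the class, as $p$ is nonprincipal. Then: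
$$\text{if }x\in[X_u]^c,\ x'\in[X_{u'}]^c\text{ and }u<u',\text{ then }\theta_\pi(x)\ne\theta_\pi(x').\tag{3}$$
Otherwise $f(x,X_v[\pi])-f(x',X_v[\pi])$ would be constant for $v$ in a set in $p$, which is infinite. Two elements $v<v'$ of it above $u'$ would give $D(x,x',X_v[\pi],X_{v'}[\pi])=0$.

**Step 6: choosing blocks that are independent for all selections.** We choose $u_1<u_2<\cdots$ inductively. Write
$$\mathcal X_t=\bigcup_{s\le t}[X_{u_s}]^c,\qquad \Theta_t^\pi=\langle\theta_\pi(x):x\in\mathcal X_t\rangle,$$
$$E_t=\langle f(x,y):x\in[X_{u_r}]^c,\ y\in[X_{u_s}]^d,\ r<s\le t\rangle .$$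
These groups are finitely generated and bounded, hence finite, and $\mathcal X_0=\emptyset$, $\Theta_0^\pi=0$, $E_0=0$. For all $t\ge0$ and all $\pi$ we require:

* (a) $\theta_\pi(x)\notin\Theta_t^\pi$ for every $x\in[X_{u_{t+1}}]^c$;
* (b) for integers $(c_x)_{x\in\mathcal X_t}$ with $\sum c_x\theta_\pi(x)\ne0$ we have $\sum c_xf(x,X_{u_{t+1}}[\pi])\notin E_t$.

Suppose $u_1,\dots,u_t$ are chosen. There are finitely many $\pi$. By (3), each of the finitely many elements of $\Theta_t^\pi$ equals $\theta_\pi(x)$ for $x$ in subsets of at most one block, so (a) excludes only finitely many candidates for $u_{t+1}$. For (b), changing the $c_x$ modulo $\exp B_0$ alters neither sum, so only finitely many coefficient families matter. Take one with $\sum c_x\theta_\pi(x)\ne0$ and an element $e\in E_t$. The set $\{v>u_t:\sum c_xf(x,X_v[\pi])=e\}$ is not in $p$, because otherwise the sequence $v\mapsto\sum c_xf(x,X_v[\pi])$, whose class is $\sum c_x\theta_\pi(x)$, would be constant on a set in $p$. As $p$ is an ultrafilter, the complement of each of these finitely many sets is in $p$. So the set of $v>u_t$ satisfying (b) is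 in $p$, hence infinite, and it contains some $v$ that also satisfies (a).

**Step 7: selections generate large groups.** Let $M\ge1$ and $s=\lceil M/N\rceil$. A *selection* $\sigma$ consists of a set $S\subseteq\{1,\dots,M\}$ with $|S|=s$ and sets $z_t\in[X_{u_t}]^n$ for $t\in S$. There are at most $2^M\cdot2^{RM}$ selections. Let $x_t$ consist of the first $c$ and $y_t$ of the last $d$ elements of $z_t$, and put $\Delta_\sigma=\langle f(x_t,y_{t'}):t<t'\text{ in }S\rangle$. We show
$$|\Delta_\sigma|\ge2^{s(s-1)/2}.\tag{4}$$
Let $t'\in S$ and $T=\{t\in S:t<t'\}$, and write $y_{t'}=X_{u_{t'}}[\pi]$. Let $\Delta_{<t'}$ and $\Delta_{\le t'}$ be generated by the $f(x_r,y_{r'})$ with $r<r'$ in $S$ and $r'<t'$, respectively $r'\le t'$. The map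
$$\mathbb Z^T\to\Delta_{\le t'}/\Delta_{<t'},\qquad(c_t)_{t\in T}\mapsto\sum_{t\in T} c_tf(x_t,y_{t'})$$
is onto. If $(c_t)$ is in its kernel, then $\sum c_tf(x_t,y_{t'})\in\Delta_{<t'}\subseteq E_{t'-1}$, and (b), used for $t'-1$, shows $\sum c_t\theta_\pi(x_t)=0$. So the kernel is contained in the kernel of $(c_t)\mapsto\sum c_t\theta_\pi(x_t)$, and therefore
$$|\Delta_{\le t'}/\Delta_{<t'}|\ge|\langle\theta_\pi(x_t):t\in T\rangle|\ge2^{|T|}.$$
For the last inequality, add the generators in increasing order of $t$. By (a), $\theta_\pi(x_t)\notin\Theta_{t-1}^\pi$, and $\Theta^\pi_{t-1}$ contains the group generated by the earlier ones. So the group grows at each step, by a factor of at least $2$. Multiplying over $t'\in S$, where $|T|$ runs through $0,1,\dots,s-1$, gives (4).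

**Step 8: counting.** Let $\chi\in C_N$ with coloring $\kappa:A\to\{1,\dots,N\}$. For $t\le M$ the block $X_{u_t}$ has $nN$ elements, so it contains an $n$-subset $z_t$ of a single color. Some color occurs for at least $M/N$ values of $t$; keep exactly $s$ of these. For the resulting selection $\sigma$ the union of the $z_t$, $t\in S$, is monochromatic. For $t<t'$ in $S$ the set $x_t\cup y_{t'}$ is a monochromatic $n$-set with $x_t<y_{t'}$, so $\chi(f(x_t,y_{t'}))=0$. Hence $\chi|_{\Delta_\sigma}=0$. By (2), (4) and the number of selections,
$$\tfrac12\le\mu(C_N)\le2^{(R+1)M}\cdot2^{-s(s-1)/2},\qquad s\ge M/N,$$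
for every $M$. Here $R$ and $N$ are fixed and $s(s-1)/2$ grows quadratically in $M$, so this is false for large $M$. This contradiction proves the Claim and Lemma 2. $\square$

## 5. Block sums are eventually constant

Lemma 2 says nothing about how the $g_k$ are related. For a homomorphism $F$ we would have $g_k(i)=a_kF(r_i)$, so that $\sum_{k\in\beta}g_k=0$ whenever $\sum_{k\in\beta}a_k\equiv0\pmod{\exp H}$. The next lemma recovers this up to constants.

For functions $u,v:A\to B$ write $u\equiv v$ if $u-v$ is constant on $A$. In particular $u\equiv0$ means that $u$ is constant. The relation is compatible with addition and with multiplication by integers.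

**Lemma 3.** In the situation of Lemma 2, let $P$ be an $\exp(H)$-balanced partition of $\{1,\dots,n\}$. Then for each $\beta\in P$ the function $G_\beta:=\sum_{k\in\beta}g_k:A\to B$ is constant off a finite subset of $A$. Hence, after deleting finitely many elements of $A$, $G_\beta$ is constant for all blocks $\beta$ of all $\exp(H)$-balanced partitions.

**Step 1: one character at a time.** We show that for each character $\chi$ of $B$ the function $\chi\circ G_\beta$ is constant off a finite set, which may depend on $\chi$. Take $\kappa$ from Lemma 1 for $x=0$, $P$ and $\chi$. Color $i\in A$ by $(\kappa(i),\chi(g_1(i)),\dots,\chi(g_n(i)))$. This is a finite coloring; discard the finitely many $i$ that lie in finite color classes. Choose any infinite classes $(L_\beta)_{\beta\in P}$, repetitions allowed. As the classes are infinite, there are $i_1<\dots<i_n$ with $i_k\in L_\beta$ for $k\in\beta$. By Lemma 1 and (1), and since each $\chi\circ g_k$ is constant on each class,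
$$0=\sum_k\chi(g_k(i_k))=\sum_{\beta\in P}\chi(G_\beta(L_\beta)),$$
where $\chi(G_\beta(L))$ is the constant value of $\chi\circ G_\beta$ on $L$. Varying only one $L_\beta$ shows that $\chi\circ G_\beta$ has the same value on all infinite classes.

**Step 2: all characters at once.** We remove the dependence on $\chi$. Write $b=G_\beta$ and suppose first that $b$ takes infinitely many values. Choose $i_0<i_1<\cdots$ in $A$ such that $b_t:=b(i_t)-b(i_0)$ satisfies $b_t\notin\langle b_1,\dots,b_{t-1}\rangle$ for all $t\ge1$. This is possible because these groups are finite and $b$ takes infinitely many values beyond any given index. A character of $\langle b_1,\dots,b_{t-1}\rangle$ has at least two extensions to the strictly larger finite group $\langle b_1,\dots,b_t\rangle$, and they differ at $b_t$. So we can build, step by step, a character $\chi$ of $\langle b_1,b_2,\dots\rangle$ with $\chi(b_t)\ne\chi(b_{t-1})$ for all $t\ge2$, and extend it to $B$. Then $\chi(b(i_t))\ne\chi(b(i_{t-1}))$ for all $t\ge2$, so $\chi\circ b$ is not constant off a finite set, contrary to Step 1.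

So $b$ takes finitely many values. If two of them were taken infinitely often, a character separating them would contradict Step 1. Hence $b$ is constant off a finite set. There are finitely many partitions of $\{1,\dots,n\}$, so finitely many deletions suffice for all. $\square$

When we "apply Lemmas 2 and 3" below, $A$ is the set after the deletions.

## 6. Elements of order two in $\mathbb V_4^\omega$ are divisible by two

**Proof of Theorem 1.** We first derive the consequence from the first sentence. Let $G=\mathbb V_4^\omega$, $K=\mathbb V_2^\omega\times\mathbb V_4^\omega$, and suppose $\Theta:K^\#\to G^\#$ is a homeomorphism. Let $\iota:\mathbb V_2^\omega\to K$ be the inclusion and $\pi:K\to\mathbb V_2^\omega$ the projection; both are Bohr-continuous, being homomorphisms. Then $h=\Theta\circ\iota$ and $F=\pi\circ\Theta^{-1}$ are continuous with $F\circ h=\pi\circ\iota=\mathrm{id}$, which the first sentence forbids.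

Now let $V=\mathbb V_2^\omega$ with basis $(e_i)_{i\in\omega}$, and suppose continuous $h:V^\#\to G^\#$ and $F:G^\#\to V^\#$ with $F\circ h=\mathrm{id}$ exist. Replace $h$ by $h-h(0)$ and $F$ by $y\mapsto F(y+h(0))$. The new maps are continuous, their composition is still the identity, and $h(0)=0$, $F(0)=F(h(0))=0$ for the new maps.

The plan is to imitate the homomorphism argument of Section 2: find elements $b_i$ of order at most $2$ that describe $h$, write $b_i=2\rho_i$, and show that $F$ cannot see $2\rho_i$.

**Step 1: $h$ acts on sums of four basis vectors through elements killed by $2$.** We find an infinite $A$ and $b_i\in G$ $(i\in A)$ with $2b_i=0$ and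
$$h(e_i+e_j+e_k+e_l)=b_i+b_j+b_k+b_l\qquad(i<j<k<l\text{ in }A).\tag{5}$$
Two basis vectors would not suffice for our tools: for weights $(1,1)$ the only $2$-balanced partition has one block, and Lemma 3 gives $g_1+g_2\equiv0$ but no bound on orders. Apply Lemmas 2 and 3 to $h$, $(e_i)$ and weights $(1,1,1,1)$, whose sum is $0$ modulo $\exp V=2$. On an infinite $A$,
$$h(e_i+e_j+e_k+e_l)=\beta_1(i)+\beta_2(j)+\beta_3(k)+\beta_4(l).$$
All partitions into two pairs are $2$-balanced, so $\beta_a+\beta_{a'}\equiv0$ for all $a\ne a'$. Thus $\beta_2\equiv\beta_3\equiv\beta_4\equiv-\beta_1$, and $0\equiv\beta_2+\beta_3\equiv-2\beta_1$. So $2\beta_1$ is constant. Fix $i_*\in A$ and put $b_i=\beta_1(i)-\beta_1(i_*)$. Then $2b_i=0$, and with a constant $C\in G$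
$$h(e_i+e_j+e_k+e_l)=C+b_i-b_j-b_k-b_l=C+b_i+b_j+b_k+b_l .$$
To see that $C=0$, let $\chi$ be a character of $G$. Take $\kappa$ from Lemma 1 for $h$ at $x=0$, with weights $(1,1,1,1)$ and one block. By the pigeonhole principle there is an infinite subset of $A$ on which both $\kappa$ and $i\mapsto\chi(b_i)$ are constant. For $i<j<k<l$ in it, $0=\chi(h(0))=\chi(C)+4\chi(b_i)=\chi(C)$, since $4G=0$. As $\chi$ was arbitrary and characters separate points, $C=0$.

**Step 2: using divisibility.** Since $G[2]=2G$, choose $\rho_i\in G$ with $2\rho_i=b_i$. From (5) and $F\circ h=\mathrm{id}$,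
$$F(2\rho_{i_1}+2\rho_{i_2}+2\rho_{i_3}+2\rho_{i_4})=e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4}\qquad(i_1<\dots<i_4\text{ in }A).\tag{6}$$

The natural next move is to apply Lemmas 2 and 3 to $F$ with weights $(2,2,2,2)$. This leads nowhere. The useful $4$-balanced partitions are those into pairs, and they give $\gamma_s+\gamma_{s'}\equiv0$, so all $\gamma_s$ agree up to constants and signs, and $2\gamma_s\equiv0$, which is empty in a group of exponent $2$. No argument can extract a contradiction from these sums alone: they lie in $2G$, and if $\rho_i$ are the standard generators of $G$, the homomorphism $2G\to V$ with $2\rho_i\mapsto e_i$ is continuous on $(2G)^\#$ and satisfies (6). We have to use that $F$ is defined at points outside $2G$, and in particular near $\sum2\rho_{i_s}$ at points involving single $\rho_j$. So we add terms of weight $1$.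

**Step 3: the weight-$2$ positions become invisible.** Apply Lemmas 2 and 3 to $F$, $(\rho_i)_{i\in A}$ and weights $(2,2,2,2,1,1,1,1)$, whose sum is $12\equiv0\pmod4$, where $4=\exp G$. On an infinite $A'\subseteq A$, for $i_1<\dots<i_4<j_1<\dots<j_4$,
$$F\Big(\sum_{s=1}^42\rho_{i_s}+\sum_{t=1}^4\rho_{j_t}\Big)=\sum_s\gamma_s(i_s)+\sum_t\delta_t(j_t),\qquad\gamma_s,\delta_t:A'\to V.$$
Let $\{s,s',s'',s'''\}=\{a,b,c,d\}=\{1,2,3,4\}$. The partition into the position sets of $\{i_s,j_a,j_b\}$, $\{i_{s'},j_c,j_d\}$, $\{i_{s''},i_{s'''}\}$ is $4$-balanced, each block sum being $4$. Hence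
$$\gamma_s+\delta_a+\delta_b\equiv0\qquad\text{for all }s\text{ and all }a\ne b .$$
Comparing $\{a,b\}$ with $\{a',b\}$ gives $\delta_a\equiv\delta_{a'}$, so all $\delta_t\equiv\delta_1$. Then $\gamma_s\equiv-2\delta_1=0$, because the target $V$ has exponent $2$. This is the counterpart of $F(2\rho_i)=2F(\rho_i)=0$. So for some constant $C'\in V$
$$F\Big(\sum_s2\rho_{i_s}+\sum_t\rho_{j_t}\Big)=C'+\sum_{t=1}^4\delta_1(j_t).\tag{7}$$

**Step 4: removing the weight-$1$ terms.** We let the $\rho_{j_t}$ return to $0$ to learn $F$ at $x=\sum_s2\rho_{i_s}$. Fix $i_1<\dots<i_4$ in $A'$ and a character $\chi$ of $V$. Take $\kappa$ from Lemma 1 for $F$ at this $x$, family $(\rho_j)_{j\in A'}$, weights $(1,1,1,1)$, one block; it is balanced since $4\equiv0\pmod{\exp G}$. Choose $j_1<\dots<j_4$ above $i_4$ in an infinite subset of $A'$ on which $\kappa$ and $\chi\circ\delta_1$ are constant. By Lemma 1 and (7),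
$$\chi(F(x))=\chi\Big(F\Big(x+\sum_t\rho_{j_t}\Big)\Big)=\chi(C')+4\chi(\delta_1(j_1))=\chi(C').$$
As $\chi$ is arbitrary, $F(x)=C'$. By (6), $e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4}=C'$ for all $i_1<\dots<i_4$ in $A'$. This is absurd, since the left side depends on the indices. $\square$

So $G^\#$ and $K^\#$ are not homeomorphic.

## 7. Retracts $(\mathbb V_q^\omega)^\#$ of a bounded group

For a general $q=p^k$ the algebra behind the argument is this. Suppose $h:\mathbb V_q^\omega\to G$ and $F:G\to\mathbb V_q^\omega$ are homomorphisms with $F\circ h=\mathrm{id}$, and $G$ has no summand $\mathbb Z_q$. Then $b_i=h(e_i)$ is killed by $p^k$, and one checks that $p^{k-1}b_i$ is divisible by $p^k$, say $p^{k-1}b_i=p^k\rho_i$. So $p^{k-1}e_i=F(p^{k-1}b_i)=p^kF(\rho_i)=0$, a contradiction. The case $q=2$, $G=\mathbb V_4^\omega$ is that of Theorem 1. So $h$ has to be tested on the elements $p^{k-1}e_i$, and $F$ on the elements $p^k\rho_i$.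

**Proof of Theorem 2.** *The two descriptions of $Q(G)$.* If $q\in Q(G)$, a cyclic decomposition of $G$ has infinitely many summands $\mathbb Z_q$, and countably many of them form a direct summand isomorphic to $\mathbb V_q^\omega$. Conversely, if $G=V\oplus W$ with $V\cong\mathbb V_q^\omega$, decomposing $W$ by Prüfer's theorem shows that $f_{p,k}(G)$ is infinite. In this case the projection $G\to V$ is a Bohr-continuous retraction onto $V^\#$. This proves one direction.

For the other, let $q\notin Q(G)$, let $V=\mathbb V_q^\omega$ with basis $(e_i)_{i\in\omega}$, and suppose that $h:V^\#\to G^\#$ and $F:G^\#\to V^\#$ are continuous with $F\circ h=\mathrm{id}$. As in Section 6 we may assume $h(0)=0$, $F(0)=0$. Let $E\ge2$ be a common multiple of $\exp G$ and $q$. An $E$-balanced partition is then balanced for both $\exp V$ and $\exp G$. Fix a cyclic decomposition of $G$ and let $\Phi$ be the sum of its $\mathbb Z_q$-summands. It is finite since $q\notin Q(G)$.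

**Step 1: a formula for $h$ with weights $p^{k-1}$ and $1$.** The purpose is to find elements $b_i$ with $qb_i=0$ that describe $h$. Let $J=E(2E-p^{k-1})$, and apply Lemmas 2 and 3 to $h$, $(e_i)$ and the weights consisting of $E$ copies of $p^{k-1}$ followed by $J$ copies of $1$. Their sum is $Ep^{k-1}+2E^2-Ep^{k-1}=2E^2$, divisible by $q=\exp V$. On an infinite $A$,
$$h\Big(\sum_{s\le E}p^{k-1}e_{i_s}+\sum_{t\le J}e_{j_t}\Big)=\sum_s\gamma_s(i_s)+\sum_t\delta_t(j_t),\qquad i_1<\dots<i_E<j_1<\dots<j_J .$$
For every partition of the $J$ positions of weight $1$ into sets $T_1,\dots,T_E$ of size $2E-p^{k-1}$, the blocks $\{s\}\cup T_s$ have sum $2E$. This gives an $E$-balanced partition. Any set $T$ of that size can serve as any $T_s$, so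
$$\gamma_s+\sum_{t\in T}\delta_t\equiv0\qquad\text{for each }s\text{ and each }T\text{ with }|T|=2E-p^{k-1}.$$
We have $1\le2E-p^{k-1}$, because $p^{k-1}<q\le E$, and $2E-p^{k-1}<J$, because $E\ge2$. So for $t\ne t'$ there is such a $T$ with $t\in T$, $t'\notin T$, and exchanging $t$ for $t'$ gives $\delta_t\equiv\delta_{t'}$. Hence $\delta_t\equiv\delta_1$ for all $t$, and $\gamma_s\equiv-(2E-p^{k-1})\delta_1=p^{k-1}\delta_1$, as $E$ kills $G$.

Next consider the partition with one block consisting of $q$ positions of weight $1$ (there are enough, as $J\ge E\ge q$) and one block consisting of all remaining positions. The block sums are $q$ and $2E^2-q$, so it is $q$-balanced. Since $\exp V=q$, Lemma 3 gives $q\delta_1\equiv0$. Fix $i_*\in A$ and put $b_i=\delta_1(i)-\delta_1(i_*)$. Then $qb_i=0$, and with a constant $C\in G$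
$$h\Big(\sum_{s\le E}p^{k-1}e_{i_s}+\sum_{t\le J}e_{j_t}\Big)=C+\sum_sp^{k-1}b_{i_s}+\sum_tb_{j_t}.\tag{8}$$

**Step 2: removing the weight-$1$ terms and the constant.** Fix $i_1<\dots<i_E$ in $A$ and a character $\chi$ of $G$. Let $x=\sum_sp^{k-1}e_{i_s}$. Take $\kappa$ from Lemma 1 for $h$ at $x$ with $J$ weights $1$ in one block; this is balanced because $q\mid E\mid J$. Choose $j_1<\dots<j_J$ beyond $i_E$ in an infinite set on which $\kappa$ and $j\mapsto\chi(b_j)$ are constant. The last sum in (8) contributes $J\chi(b_{j_1})=0$, since $\exp G\mid E\mid J$. So $\chi(h(x))=\chi(C+\sum_sp^{k-1}b_{i_s})$ for all $\chi$, i.e. $h(x)=C+\sum_sp^{k-1}b_{i_s}$. Now use Lemma 1 at $0$ with $E$ weights $p^{k-1}$ in one block (sum $Ep^{k-1}$, divisible by $q$) and choose $i_1<\dots<i_E$ in an infinite set on which the coloring and $i\mapsto\chi(b_i)$ are constant. This gives $0=\chi(h(0))=\chi(C)+Ep^{k-1}\chi(b_{i_1})=\chi(C)$. Thus $C=0$ and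
$$h\Big(\sum_{s\le E}p^{k-1}e_{i_s}\Big)=\sum_{s\le E}p^{k-1}b_{i_s},\qquad i_1<\dots<i_E\text{ in }A.\tag{9}$$

**Step 3: divisibility up to a finite error.** We show: if $y\in G$ and $p^ky=0$, then $p^{k-1}y\in p^kG+\Phi$. Look at the component of $y$ in each summand of the cyclic decomposition; finitely many are nonzero.

* In $\mathbb Z_{\ell^m}$ with $\ell\ne p$ prime, the component is killed by $p^k$, hence is $0$.
* In $\mathbb Z_{p^m}$ with $m<k$, the component is killed by $p^{k-1}$.
* In $\mathbb Z_{p^k}$, the component lies in $\Phi$.
* In $\mathbb Z_{p^m}$ with $m>k$, the component is killed by $p^k$, so lies in $p^{m-k}\mathbb Z_{p^m}$. Multiplied by $p^{k-1}$ it lies in $p^{m-1}\mathbb Z_{p^m}$, and $m-1\ge k$, so it is divisible by $p^k$.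

Apply this to $y=b_i$: $p^{k-1}b_i=p^k\rho_i+\phi_i$ with $\rho_i\in G$, $\phi_i\in\Phi$. As $\Phi$ is finite, we can thin $A$ so that $\phi_i=\phi$ is constant. Since $E\phi=0$, the right side of (9) equals $\sum_{s\le E}p^k\rho_{i_s}$, and $F\circ h=\mathrm{id}$ gives
$$F\Big(\sum_{s\le E}p^k\rho_{i_s}\Big)=\sum_{s\le E}p^{k-1}e_{i_s},\qquad i_1<\dots<i_E\text{ in }A.\tag{10}$$

**Step 4: $F$ does not see $p^k\rho_i$.** Let $J'=E(2E-p^k)$ and apply Lemmas 2 and 3 to $F$, $(\rho_i)_{i\in A}$ and the weights consisting of $E$ copies of $p^k$ followed by $J'$ copies of $1$. The sum is $2E^2$, divisible by $\exp G$. On an infinite $A'\subseteq A$,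
$$F\Big(\sum_{s\le E}p^k\rho_{i_s}+\sum_{t\le J'}\rho_{j_t}\Big)=\sum_s\gamma_s(i_s)+\sum_t\delta_t(j_t),\qquad i_1<\dots<i_E<j_1<\dots<j_{J'},$$
with new functions $\gamma_s,\delta_t:A'\to V$. Partition the weight-$1$ positions into sets $T_1,\dots,T_E$ of size $2E-p^k$. The blocks $\{s\}\cup T_s$ have sum $2E$, which is divisible by $\exp G$, so $\gamma_s+\sum_{t\in T}\delta_t\equiv0$ for each $s$ and each $T$ with $|T|=2E-p^k$. Here $p^k=q\le E$, so $1\le2E-p^k$, and $2E-p^k<J'$ as $E\ge2$. Exchanging elements as in Step 1 gives $\delta_t\equiv\delta_1$ for all $t$, and $\gamma_s\equiv-(2E-p^k)\delta_1=0$, because $\exp V=p^k$ divides $E$. So with a constant $C'\in V$ the value is $C'+\sum_t\delta_1(j_t)$.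

Fix $i_1<\dots<i_E$ in $A'$ and a character $\chi$ of $V$. Use Lemma 1 for $F$ at $x=\sum_sp^k\rho_{i_s}$ with $J'$ weights $1$ in one block, balanced since $\exp G\mid E\mid J'$. Choose the $j_t$ beyond $i_E$ in an infinite set on which the coloring and $\chi\circ\delta_1$ are constant. Then $\chi(F(x))=\chi(C')+J'\chi(\delta_1(j_1))=\chi(C')$, because $q\mid J'$. Hence $F(x)=C'$. By (10), $\sum_{s\le E}p^{k-1}e_{i_s}=C'$ for all $i_1<\dots<i_E$ in $A'$. But the elements $p^{k-1}e_i$ are nonzero and independent, so the left side depends on the indices. This contradiction proves the equivalence.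

The last assertion of Theorem 2 follows: having a retract homeomorphic to $(\mathbb V_q^\omega)^\#$ is a topological property, so $G^\#\cong H^\#$ implies that $G$ and $H$ have the same set $Q$. $\square$

## 8. Countable bounded groups: $Q(G)$ determines $G^\#$

**Proof of Theorem 3.** (i)$\Rightarrow$(ii) is the last assertion of Theorem 2.

**Step 1: (ii)$\Rightarrow$(iii), a common summand.** A cyclic decomposition of $G$ uses finitely many prime powers $q$, as they divide $\exp G$. Those with infinite, hence countably infinite, multiplicity are the $q\in Q(G)$, and the others contribute a finite group in total. So $G\cong L\oplus\Phi$ with $L=\bigoplus_{q\in Q(G)}\mathbb V_q^\omega$ and $\Phi$ finite. If $Q(H)=Q(G)$, then likewise $H\cong L\oplus\Phi'$ with the same $L$ and $\Phi'$ finite. So both groups have a subgroup of finite index isomorphic to $L$.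

**Step 2: (iii)$\Rightarrow$(ii), invariance of $Q$ under finite index.** It suffices that $Q(M)=Q(G)$ whenever $M\le G$ has finite index. Multiplication by $p^j$ maps $G$ onto $p^jG$ and $M$ onto $p^jM$, so $p^jM$ has finite index in $p^jG$. Hence $B_j:=(p^jM)[p]=p^jM\cap(p^jG)[p]$ has finite index in $A_j:=(p^jG)[p]$, for all $j\ge0$. Computing the index of $B_k$ in $A_{k-1}$ in two ways,
$$[A_{k-1}:A_k]\,[A_k:B_k]=[A_{k-1}:B_k]=[A_{k-1}:B_{k-1}]\,[B_{k-1}:B_k].$$
Since $[A_k:B_k]$ and $[A_{k-1}:B_{k-1}]$ are finite, $A_{k-1}/A_k$ is finite if and only if $B_{k-1}/B_k$ is. That is, $f_{p,k}(G)$ is finite if and only if $f_{p,k}(M)$ is.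

**Step 3: (ii)$\Rightarrow$(i), absorbing finite factors.** Write $G\cong L\oplus\Phi$ as in Step 1. As $G$ is infinite, $L\ne0$. Let $X=L^\#$. The $|\Phi|$ cosets of $L$ in $G$ are closed in $G^\#$ and finite in number, so they are clopen, and translation makes each homeomorphic to $X$. So $G^\#$ is a topological sum of $|\Phi|$ copies of $X$. By (ii), $H^\#$ is a topological sum of finitely many copies of the same $X$. It is enough to prove
$$X\cong\omega\times X\qquad(\omega\text{ discrete}),\tag{11}$$
because then a sum of $m\ge1$ copies of $X$ is homeomorphic to $m\times\omega\times X\cong\omega\times X\cong X$, so that $G^\#\cong X\cong H^\#$.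

To prove (11), write $L=\mathbb V_q^\omega\oplus L'$ with $q\in Q(G)$. Let $U_n$ be the set of elements of $L$ whose first $n$ coordinates in $\mathbb V_q^\omega$ all equal $1$. Then $U_0=L$ and the $U_n$ decrease. They are clopen, because each coordinate, viewed in $\mathbb T[q]$, is a character. Moreover $\bigcap_nU_n=\emptyset$, because elements of a direct sum have finite support. So $L$ is the disjoint union of the open sets $U_n\setminus U_{n+1}$, $n\ge0$. The set $U_n\setminus U_{n+1}$ consists of the elements whose first $n$ coordinates are $1$ and whose next coordinate is not $1$. It is a union of $q-1\ge1$ cosets of the subgroup $L_{n+1}$ of elements whose first $n+1$ coordinates vanish. This subgroup has finite index, so it and its cosets are clopen, and it is isomorphic to $L$. Hence each of these cosets is homeomorphic to $L_{n+1}^\#\cong X$. Altogether $X$ is partitioned into countably infinitely many open subsets, each homeomorphic to $X$, which is (11). $\square$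

For the groups of the problem, $Q(\mathbb V_4^\omega)=\{4\}$ and $Q(\mathbb V_2^\omega\times\mathbb V_4^\omega)=\{2,4\}$ differ, in agreement with Theorem 1. By contrast, $Q(\mathbb V_4^\omega\times\mathbb Z_2)=\{4\}$, so by Theorem 3 the space $(\mathbb V_4^\omega\times\mathbb Z_2)^\#$ is homeomorphic to $(\mathbb V_4^\omega)^\#$: a single summand $\mathbb Z_2$ leaves the space unchanged, and infinitely many do not.
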